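# Acute triangulations of tetrahedral surfaces with at most 152 triangles

## Shortest paths, total angles and acute triangulations

**Tetrahedral surface.** Let $T=\operatorname{conv}\{v_0,v_1,v_2,v_3\}\subset\mathbb R^3$ be a non-degenerate tetrahedron. Its boundary $S=\partial T$, with the intrinsic metric $d_S$ (the length of a shortest path inside $S$), is a *tetrahedral surface*. Two examples will accompany us: the *regular* tetrahedron with edges of length $1$, and the *corner tetrahedron* with vertices $0,(1,0,0),(0,1,0),(0,0,1)$.

**Segment.** A *segment* of $S$ is a shortest path between its endpoints for $d_S$. A straight segment inside one face is a segment, since it is shortest even in $\mathbb R^3$. But a path that crosses an edge and becomes straight after unfolding need not be a segment. Unfold two faces of the regular tetrahedron to a rhombus; its long diagonal has length $\sqrt3$, while its endpoints are two vertices of $T$, joined by an edge of length $1$.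

**Total angle.** For a vertex $v$ let $\theta_v$ be the sum of the three face angles at $v$. The regular tetrahedron has $\theta_v=\pi$ at every vertex. The corner tetrahedron has $\theta_0=\frac{3\pi}2$ and $\theta_v=\frac\pi4+\frac\pi4+\frac\pi3=\frac{5\pi}6$ at the other three vertices. Recall two textbook facts about a trihedral angle with face angles $A,B,C$:
$$A<B+C,\qquad A+B+C<2\pi .$$
The second gives $\theta_v<2\pi$. The twelve angles of the four faces add up to $4\pi$, so $\sum_v\theta_v=4\pi$, and therefore **at most three vertices have $\theta_v>\pi$**. Three is possible: for a tall pyramid over an equilateral triangle with apex angle $\theta_p<\pi$, each base vertex has $\theta=(4\pi-\theta_p)/3>\pi$.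

**Triangulation.** A *triangulation* of a surface is a collection of (full) triangles covering it such that the intersection of any two triangles is empty, or a vertex of both, or an edge of both. The four faces of $T$ triangulate $S$. For a non-example, glue two copies of an equilateral triangle along their boundaries. The two sheets cover the resulting sphere, but they meet in three edges at once, so they do not form a triangulation.

**Geodesic, acute, size.** A triangulation is *geodesic* if all edges of its triangles are segments; all triangulations here are geodesic. It is *acute* if all angles of all its triangles are strictly less than $\frac\pi2$. Its *size* is the number of triangles. The four faces of the regular tetrahedron form an acute geodesic triangulation of size $4$. The faces of the corner tetrahedron form a geodesic triangulation that is not acute, because of the three right angles at $0$.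

**Convex polyhedral metric.** This is a metric on the sphere that is locally Euclidean except at finitely many *cone points*, near which it looks like a cone of total angle $\theta<2\pi$. A tetrahedral surface is an example, with four cone points. Another is a *doubly covered convex polygon*: two copies of the polygon glued along the boundary, with cone angles twice the angles of the polygon. A doubly covered square has four cone points of angle $\pi$.

Two classical theorems will be quoted. The **Knaster–Kuratowski–Mazurkiewicz lemma**, for a triangle $q_1q_2q_3$: if closed sets $A_1,A_2,A_3$ cover the triangle, $q_m\in A_m$, and each side $[q_l,q_m]$ is contained in $A_l\cup A_m$, then $A_1\cap A_2\cap A_3\ne\emptyset$. **Alexandrov's theorem**: every convex polyhedral metric on the sphere is isometric to the surface of a convex polyhedron, possibly a doubly covered convex polygon, whose vertices are exactly the cone points.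

## A bound independent of the tetrahedron

The problem, taken from https://core.ac.uk/download/pdf/82681819.pdf, is this. *Find an explicit number $N$ such that every tetrahedral surface admits an acute triangulation with at most $N$ triangles.* The tetrahedron may be a needle or nearly flat, and $N$ must not depend on it.

**Theorem 1.** Every tetrahedral surface has an acute geodesic triangulation with at most $152$ triangles.

**Theorem 2.** (a) If at most two vertices satisfy $\theta_v>\pi$, then $112$ triangles suffice. (b) Every convex polyhedral metric on the sphere with at most four cone points (including doubly covered triangles and quadrilaterals) has an acute geodesic triangulation with at most $152$ triangles.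

Part (b) is not used for Theorem 1. No optimality is claimed.

The simplest case is a tetrahedron all of whose faces are acute. The four faces are then an acute geodesic triangulation, of size $4$. As soon as one face has an angle $\ge\frac\pi2$, faces have to be cut, and new vertices on an edge of $T$ must be the same as seen from both adjacent faces. So we first need a way to cut a planar polygon into acute triangles with good control over the boundary vertices.

## Cutting a polygon into acute triangles from a center

**Definition (center, foot).** Let $\Phi$ be a strictly convex polygon with vertices $c_1,\dots,c_n$ in cyclic order and sides $s_j=[c_j,c_{j+1}]$. A *center* is a point $X\in\operatorname{int}\Phi$ whose orthogonal projection $E_j$ to the line of $s_j$ lies in the relative interior of $s_j$, for every $j$. The points $E_j$ are the *feet* of $X$.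

Examples: in a triangle the incenter is a center. In a rectangle every interior point is one. In an obtuse triangle not every interior point is one, as we shall see in (2).

**Lemma 3.** Let $\Phi$ have a center $X$. In the following cases $\Phi$ has a triangulation into acute triangles whose vertices on $\partial\Phi$ are exactly all $c_j,E_j$, and each of whose triangles meets $\partial\Phi$ in $\emptyset$, in one vertex, or in one edge $[c,E]$ joining a corner $c$ to the foot $E$ on a side adjacent to $c$:

* (i) $\Phi$ a non-obtuse triangle: $10$ triangles;
* (ii) $\Phi$ an obtuse triangle: $16$ triangles;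
* (iii) $\Phi$ a quadrilateral with consecutive angles $\beta<\frac\pi2$, $\frac\pi2$, $\frac\pi2+\gamma$ (with $0<\gamma<\frac\pi2$), $\varphi\in(\frac\pi2,\pi)$: $18$ triangles.

The idea is to surround $X$ by a tiny polygon $P_1P_2\dots P_m$ whose sides are perpendicular to chosen rays from $X$, and to connect it to the boundary.

*Proof.*

**Step 1: the rays.** This step sets up sectors at $X$. The right triangles $XE_{j-1}c_j$ and $XE_jc_j$ lie on the two sides of $Xc_j$, so the ray $Xc_j$ lies strictly between the rays $XE_{j-1}$ and $XE_j$, and the angle at $X$ between these two is
$$\left(\tfrac\pi2-\angle Xc_jE_{j-1}\right)+\left(\tfrac\pi2-\angle Xc_jE_j\right)=\pi-\angle c_j<\pi .$$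
Choose a set $C$ of corners. Take from $X$ the rays through all feet and through all $c\in C$, in cyclic order $r_1,\dots,r_m$, $m=n+|C|$. Let $r_k$ end at $b_k\in\partial\Phi$ (a foot or a corner in $C$), and let $g_k\in(0,\pi)$ be the angle from $r_k$ to $r_{k+1}$. Assume
$$g_k+g_{k+1}<\pi\quad\text{for all }k\text{ (cyclically)}.\tag{1}$$

**Step 2: the small polygon.** For small $\delta>0$ let $P_k$ be the point on the bisector of the sector between $r_k$ and $r_{k+1}$ with $|XP_k|=\delta/\cos(g_k/2)$. Then $P_{k-1}$ and $P_k$ both project on $r_k$ to the point at distance $\delta$ from $X$. They lie on different sides of $r_k$, at angles $g_{k-1}/2,\,g_k/2\in(0,\frac\pi2)$ from it. So $P_{k-1}P_k$ is perpendicular to $r_k$ and meets it at distance $\delta$ from $X$, strictly between $P_{k-1}$ and $P_k$.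

**Step 3: triangulate and flip.** This step produces the combinatorics. The part of $\Phi$ between $r_k$ and $r_{k+1}$ is a convex polygon with vertices $X,b_k,[c_j,]\,b_{k+1}$. The extra vertex $c_j$ appears exactly if the sector lies between two feet, and then $c_j\notin C$. For small $\delta$ it contains $P_k$ in its interior. Join $P_k$ to all its vertices, in every sector; this is a face-to-face triangulation of $\Phi$. The triangles $XP_{k-1}b_k$ and $XP_kb_k$ form a quadrilateral $XP_{k-1}b_kP_k$ whose diagonals $Xb_k$ and $P_{k-1}P_k$ cross, as $\delta<|Xb_k|$; so it is convex, and we may replace the diagonal $Xb_k$ by $P_{k-1}P_k$. Do this for every $k$. Each triangle $XP_kb_k$, $XP_kb_{k+1}$ takes part in exactly one replacement, so the replacements do not interfere. The resulting triangles are of three kinds: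

1. $XP_{k-1}P_k$: there are $m$ of them;
2. $b_kP_{k-1}P_k$: there are $m$ of them;
3. $cEP_k$, with $E$ the foot on a side adjacent to the corner $c$ and $P_k$ in the sector whose boundary contains $cE$: two for each corner, $2n$ in all.

The total is $2m+2n=4n+2|C|$.

**Step 4: acuteness for small $\delta$.**

Kind 1: the angle at $X$ is $\frac12(g_{k-1}+g_k)<\frac\pi2$ by (1). The angles at $P_{k-1}$ and $P_k$ are $\frac\pi2-\frac{g_{k-1}}2$ and $\frac\pi2-\frac{g_k}2$, because $P_{k-1}P_k\perp r_k$.

Kind 2: $b_k$ projects to an interior point of $P_{k-1}P_k$, so the angles at $P_{k-1},P_k$ are acute. The angle at $b_k$ tends to $0$ as $\delta\to0$.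

Kind 3: as $\delta\to0$ we have $P_k\to X$, so the angles at $c$ and $P_k$ tend to the two acute angles of the triangle $cEX$, which has its right angle at $E$. For the angle at $E$ we need more than a limit. Since $XE\perp cE$,
$$(P_k-E)\cdot(c-E)=(P_k-X)\cdot(c-E).$$
The direction of $P_k-X$ arises from that of $E-X$ by a rotation toward $c$ through $g_k/2\in(0,\frac\pi2)$ (here $g_k$ is the gap of the sector, one of whose rays is $XE$). So the right side equals $|P_k-X|\,|c-E|\sin(g_k/2)>0$, and the angle at $E$ is acute.

**Step 5: the boundary.** $X$ and all $P_k$ are interior to $\Phi$. A convex combination with positive weight on an interior point is interior. So triangles of kinds 1, 2, 3 meet $\partial\Phi$ in $\emptyset$, $\{b_k\}$, $[c,E]$ respectively, and the boundary vertices are exactly the corners and feet.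

It remains to choose $C$. For a triangle, $C=\emptyset$ never works: two adjacent gaps $\pi-\angle c_1$ and $\pi-\angle c_2$ sum to $\pi+\angle c_3>\pi$.

**Case (ii).** Let $\Phi=pxq$ with $\varphi>\frac\pi2$ at $q$ and feet $E\in px$, $N\in xq$, $K\in qp$. Take $C=\{p,x\}$. In cyclic order the gaps are
$$Ex=\tfrac\pi2-\angle Xxp,\quad xN=\tfrac\pi2-\angle Xxq,\quad NK=\pi-\varphi,\quad Kp=\tfrac\pi2-\angle Xpq,\quad pE=\tfrac\pi2-\angle Xpx .$$
All five are less than $\frac\pi2$, so (1) holds. The count is $4\cdot3+2\cdot2=16$.

**Case (iii).** Let the corners be $p$ (angle $\beta$), $v$ (angle $\frac\pi2$), $u$ (angle $\frac\pi2+\gamma$), $q$ (angle $\varphi$), with feet $E\in pv$, $M\in vu$, $N\in uq$, $K\in qp$. Take $C=\{p\}$. The gaps in cyclic order are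
$$EM=\tfrac\pi2,\quad MN=\tfrac\pi2-\gamma,\quad NK=\pi-\varphi,\quad Kp=\tfrac\pi2-\angle Xpq,\quad pE=\tfrac\pi2-\angle Xpv .$$
All except $EM$ are less than $\frac\pi2$, and $EM$ occurs at most once in a consecutive pair, so (1) holds. The count is $4\cdot4+2=18$.

**Case (i).** Here we keep only the rays to $E_1,E_2,E_3$ and get rid of $X$ as a vertex. Put $P_j=X+\delta(c_j-X)$, which lies on the diagonal $Xc_j$ of the convex quadrilateral $XE_{j-1}c_jE_j$ and hence in its interior. Join $P_j$ to the four vertices. The segment $P_jP_{j+1}$ is parallel to $s_j$ and crosses $XE_j$ perpendicularly at $X+\delta(E_j-X)$, strictly between $P_j$ and $P_{j+1}$, because $E_j$ is strictly between $c_j$ and $c_{j+1}$. So in the convex quadrilateral $XP_jE_jP_{j+1}$ we may replace $XE_j$ by $P_jP_{j+1}$. Finally merge the three triangles $XP_jP_{j+1}$ into $P_1P_2P_3$. We have $3$ triangles $E_jP_jP_{j+1}$, $6$ triangles $c_jEP_j$ (with $E=E_{j-1},E_j$), and $P_1P_2P_3$: ten in all.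

For small $\delta$ the first nine are acute as for kinds 2 and 3. Indeed $E_j$ projects to an interior point of $P_jP_{j+1}$ and the angle at $E_j$ tends to $0$. In $c_jEP_j$ the angles at $c_j$ and $P_j$ tend to acute angles, and
$$(P_j-E)\cdot(c_j-E)=(P_j-X)\cdot(c_j-E)=\delta(c_j-X)\cdot(c_j-E)=\delta|c_j-E|^2>0 ,$$
using $X-E\perp c_j-E$ twice.

The triangle $P_1P_2P_3$ is similar to $\Phi$. If $\Phi$ is acute, we are done. If $\Phi$ has a right angle at $c_1$, then $P_1$ lies on the circle with diameter $P_2P_3$. Fix $\delta$ and move $P_1$ slightly away from the midpoint of $P_2P_3$, along the line through that midpoint. Then $P_1$ leaves the disc, so the angle at $P_1$ becomes less than $\frac\pi2$. All other angles in question were acute and stay so by continuity. The triangulation stays face-to-face: $P_1$ was strictly on the inner side of every edge of the closed polygon $P_2E_1c_1E_3P_3$ around it, and this persists under small displacements. The boundary statement holds as in Step 5. $\square$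

**Lemma 4.** Every interior point $X$ of a non-obtuse triangle $ABC$ is a center.

*Proof.* Write $X-A=s(B-A)+t(C-A)$ with $s,t>0$. Then $(X-A)\cdot(B-A)=s|AB|^2+t\,(C-A)\cdot(B-A)>0$, since the angle at $A$ is at most $\frac\pi2$. Likewise $(X-B)\cdot(A-B)>0$. So $X$ projects strictly between $A$ and $B$. The other sides are treated in the same way. $\square$

In an obtuse triangle the foot on the long side is confined to a window.

**Lemma 5.** Let $p=(0,0)$, $x=(R,0)$, $q=(f,H)$ with $H>0$, and let the triangle $pxq$ be obtuse at $q$, with angles $\beta$ at $p$ and $\gamma$ at $x$. Put
$$A=f-\frac{H^2}{R-f}=R-\frac{R-f}{\cos^2\gamma},\qquad B=f+\frac{H^2}{f}=\frac{f}{\cos^2\beta}.\tag{2}$$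
Then $0<A<f<B<R$. If $(e,h)$ is a center, then $A<e<B$. Conversely, if $A<e<B$, then $(e,h)$ is a center for all sufficiently small $h>0$.

*Proof.* As $\beta,\gamma<\frac\pi2$, we have $0<f<R$, $\tan\beta=H/f$, $\tan\gamma=H/(R-f)$, $|pq|=f/\cos\beta$, $|xq|=(R-f)/\cos\gamma$; with $1/\cos^2=1+\tan^2$ this gives the two forms in (2). Obtuseness at $q$ means $(p-q)\cdot(x-q)=H^2-f(R-f)<0$, that is, $H^2<f(R-f)$. This gives $A>0$ and $B<R$.

The projection of $(e,h)$ to the line $pq$ has distance $e\cos\beta+h\sin\beta$ from $p$, and that to the line $xq$ has distance $(R-e)\cos\gamma+h\sin\gamma$ from $x$. If $(e,h)$ is a center, then $h>0$, so $e\cos\beta<f/\cos\beta$ and $(R-e)\cos\gamma<(R-f)/\cos\gamma$, which say $e<B$ and $e>A$. Conversely, if $A<e<B$, these strict inequalities hold and survive adding small positive $h\sin\beta$, $h\sin\gamma$; the distances are positive as $0<e<R$. The foot on $px$ is $(e,0)$, and $(e,h)$ is interior for small $h>0$. $\square$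

## Face by face, and two disjoint windows

The first thing to try is to choose a center in each of the four faces so that the feet agree on all six edges. For the corner tetrahedron this works. In the equilateral face take the circumcenter, with feet at the midpoints. In each right face take the interior point of the bisector of the right angle whose feet on the legs have distance $t$ from $0$, with one fixed $t\in(0,\frac12)$; its foot on the hypotenuse is the midpoint. All feet agree, and Lemma 4 and Lemma 3(i) give $4\cdot10=40$ acute triangles. They form a geodesic triangulation, since two faces meet in an edge that both subdivide by the same foot.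

In general it stops here. Take the tetrahedron with vertices
$$(0,0,0),\quad(1,0,0),\quad\left(\tfrac1{10},\tfrac1{10},0\right),\quad\left(\tfrac9{10},0,\tfrac1{10}\right).$$
It is non-degenerate. The two faces at the edge from $(0,0,0)$ to $(1,0,0)$ are obtuse with this as their long side ($H^2=\frac1{100}<\frac9{100}=f(1-f)$ for both). By (2) the first has the window $\left(\frac4{45},\frac15\right)$, and the second, by the symmetry $e\mapsto1-e$, has $\left(\frac45,\frac{41}{45}\right)$. They are disjoint, so by Lemma 5 no choice of one center per face has matching feet on this edge.

One can cut the faces further, but each cut that ends on an edge of $T$ makes a new corner there, and the neighboring face has to absorb it. Every side of every face is constrained in this way. We do not claim that this cannot be repaired. What would help is a decomposition of $S$ into flat triangles most of whose sides carry no constraint.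

A side carries no constraint if the surface looks the same on both sides of it, that is, if it is a mirror: whatever is drawn on one side is copied on the other. So we look for *pairs of mirror triangles*.

## Three pairs of mirror triangles around $p$ and $x$

Let $p$ be any vertex of $T$, let $q_1,q_2,q_3$ be the others, and let $\{i,j,k\}=\{1,2,3\}$ throughout. Put $Q=\operatorname{conv}(q_1,q_2,q_3)$ and $F_k=\operatorname{conv}(p,q_i,q_j)$. In the plane of $Q$, unfold $F_k$ about $q_iq_j$ to the side not containing $Q$; let $p_k$ be the image of $p$. Then $|p_kq_i|=|p_jq_i|=|pq_i|$.

Since $q_i$ is equidistant from $p_j$ and $p_k$, a point $x$ equidistant from all three $p_m$ makes each line $q_ix$ a mirror axis for $p_j,p_k$. We have to show that such an $x$ exists *inside* $Q$.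

**Lemma 6.** Let $z\in[q_i,q_k]$. Then $|z-p_j|\le|z-p_k|$ with equality only for $z=q_i$, and $|z-p_j|\le|z-p_i|$ with equality only for $z=q_k$.

*Proof.* For $z=q_i$ both sides of the first inequality equal $|pq_i|$. Let $z\ne q_i$, and put $A=\angle q_kq_ip$, $B=\angle q_kq_iq_j$, $C=\angle q_jq_ip$. The triangles $zq_ip_j$ and $zq_ip_k$ have the side $zq_i$ in common and $|q_ip_j|=|q_ip_k|$. The angle at $q_i$ is $A$ in the first and $\min(B+C,\,2\pi-B-C)$ in the second. By the trihedral inequalities $A<B+C$ and $A<2\pi-B-C$, so the first angle is strictly smaller, and the law of cosines gives $|z-p_j|<|z-p_k|$. The second statement follows by exchanging $i$ and $k$. $\square$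

**Lemma 7.** There is a point $x\in\operatorname{int}Q$ with $|x-p_1|=|x-p_2|=|x-p_3|=:R$.

*Proof.* Let $C_m=\{z\in Q:|z-p_m|=\min_l|z-p_l|\}$. These sets are closed and cover $Q$. By Lemma 6:

* $[q_i,q_k]\subset C_j$;
* relatively interior points of $[q_i,q_k]$ lie in no other $C_m$;
* $q_i\notin C_i$ (take $z=q_i$ in the second inequality, which is then strict).

Put $A_1=C_2$, $A_2=C_3$, $A_3=C_1$. Then $[q_1,q_2]\subset C_3=A_2$, $[q_2,q_3]\subset C_1=A_3$, $[q_1,q_3]\subset C_2=A_1$, and in particular $q_m\in A_m$. So the hypotheses of the Knaster–Kuratowski–Mazurkiewicz lemma hold, and there is a point $x\in C_1\cap C_2\cap C_3$. By the second and third items $x\notin\partial Q$. $\square$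

**Lemma 8.** Let $a_k=\angle xq_iq_j+\angle q_jq_ip$ and $a_j=\angle xq_iq_k+\angle q_kq_ip$. Then $a_j=a_k=\frac12\theta_{q_i}<\pi$, and the reflection in the line $q_ix$ interchanges $p_j$ and $p_k$.

*Proof.* Since $x\in\operatorname{int}Q$, both numbers are positive and $a_j+a_k=\theta_{q_i}<2\pi$. Measured from the ray $q_ix$, with suitable orientation, the rays $q_ip_k$ and $q_ip_j$ have polar angles $a_k$ and $-a_j$. As $0<a_j+a_k<2\pi$, they are different rays, so $p_j\ne p_k$. Both $q_i$ and $x$ are equidistant from $p_j$ and $p_k$, so the line $q_ix$ is the perpendicular bisector of $p_jp_k$, and the reflection in it interchanges $p_j$ and $p_k$. It takes polar angle $a_k$ to $-a_k$, so $a_k\equiv a_j\pmod{2\pi}$. As $|a_j-a_k|<2\pi$, they are equal. $\square$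

**The six triangles.** The triangles $p_kq_iq_j$ and $xq_iq_j$ lie on opposite sides of $q_iq_j$. By Lemma 8 their angle sums at $q_i$ and $q_j$ are $\frac12\theta_{q_i},\frac12\theta_{q_j}<\pi$. Hence their union $\Pi_k$ is a strictly convex quadrilateral, and its diagonal $\sigma_k=[p_k,x]$ crosses the open segment $q_iq_j$ and splits $\Pi_k$ into
$$D_i^k=p_kxq_i\quad\text{and}\quad D_j^k=p_kxq_j .$$
Regard $\Pi_k$ as a subset of $S$, folded along $q_iq_j$, so that $p_k$ becomes $p$. Since $S$ consists of $F_1,F_2,F_3$ and the three triangles $xq_iq_j$ into which $x$ divides $Q$, it is the union of the six flat triangles $D_i^k$ ($i\neq k$), with disjoint interiors. By Lemma 8, $D_i^j$ and $D_i^k$ are congruent by reflection in $q_ix$.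

**Definition (page, walls).** The planar model of $D_i^j$ and $D_i^k$ is the *page* $\Delta_i=pxq_i$, with $|px|=R$ and angles $\beta_i$ at $p$, $\gamma_i$ at $x$, $\varphi_i$ at $q_i$. Its *walls* are $W_i=[p,q_i]\cup[x,q_i]$.

Each $\Delta_i$ is used twice, $F_k$ is cut at $p$ into the angles $\beta_i,\beta_j$, and the six triangles surround $x$. Together with Lemma 8 this gives
$$\varphi_i=\tfrac12\theta_{q_i},\qquad\sum_i\beta_i=\tfrac12\theta_p<\pi,\qquad\sum_i\gamma_i=\pi.\tag{3}$$

Examples. For the regular tetrahedron, $x$ is the centroid of $Q$ and $R=\frac{\sqrt3}2+\frac{\sqrt3}6=\frac2{\sqrt3}$. The three pages have sides $R=\frac2{\sqrt3}$, $|pq|=1$, $|xq|=\frac1{\sqrt3}$, so $\varphi=\frac\pi2$, $\beta=\frac\pi6$, $\gamma=\frac\pi3$. For the corner tetrahedron with $p=0$, $x$ is again the centroid of $Q$, and by symmetry all three pages have $\beta=\frac\pi4$, $\gamma=\frac\pi3$, $\varphi=\frac{5\pi}{12}$, in agreement with (3).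

**Lemma 9.** In $S$:

* (a) $D_i^j\cap D_i^k=xq_i\cup pq_i$, which corresponds to $W_i$;
* (b) $D_i^k\cap D_j^k=\sigma_k$;
* (c) if $i\neq j$ and $k\ne l$ (and $i\ne k$, $j\neq l$), then $D_i^k\cap D_j^l=\{p,x\}$.

*Proof.* For this proof let $\{k,l,m\}=\{1,2,3\}$, while $i,j$ are as in the statement under consideration. We first show
$$\Pi_k\cap\Pi_l=xq_m\cup pq_m .$$
Here $\Pi_k=F_k\cup xq_lq_m$ and $\Pi_l=F_l\cup xq_kq_m$. We have $F_k\cap F_l=pq_m$, and $xq_lq_m\cap xq_kq_m=xq_m$. Moreover $F_k\cap Q=q_lq_m$ meets $xq_kq_m$ only in $q_m$, since $x\in\operatorname{int}Q$; likewise $F_l$ meets $xq_lq_m$ only in $q_m$. This proves the formula.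

For (a), $D_i^j\cap D_i^k\subset\Pi_j\cap\Pi_k=xq_i\cup pq_i$, and both sides $xq_i,pq_i$ belong to both triangles. Part (b) is clear inside $\Pi_k$. For (c), the intersection lies in $xq_m\cup pq_m$. At least one of $i,j$ differs from $m$; say $i\ne m$, the other case being the same. Then $D_i^k$ is the half of the convex quadrilateral $\Pi_k$ not containing $q_m$, and it meets the two sides $xq_m,pq_m$ of $\Pi_k$ only in $x$ and $p$. Both points do belong to all six triangles. $\square$

## Folding onto the half plane, and the reduction to pages

A triangle $D_i^k$ usually crosses an edge of $T$, so it is not clear that its straight segments are shortest in $S$. Mirrors settle this: fold the whole surface along them.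

**Lemma 10.** A straight segment contained in one $D_i^k$ is a shortest path of $S$.

*Proof.* Place each $\Delta_i$ in the upper half plane with $p=(0,0)$, $x=(R,0)$. Let $g:S\to\mathbb R^2$ map each $D_i^k$ isometrically onto $\Delta_i$, with corresponding vertices. On common points (Lemma 9) the definitions agree: on $\sigma_k$ both give $[0,R]\times\{0\}$; on $xq_i\cup pq_i$ both neighbors are mapped to the same $\Delta_i$ with $p,x,q_i$ corresponding; and $p,x$ always go to $(0,0),(R,0)$. So $g$ is well defined and continuous.

A shortest path of $S$ meets each face of $T$ in at most one straight segment. Indeed, if $y,z$ are its first and last points in the face, then the straight segment $yz$ lies in the face and is the unique shortest curve from $y$ to $z$ even in $\mathbb R^3$, so the path follows it. The sets $D_i^k$ cut each face into finitely many convex pieces. Hence the path consists of finitely many straight pieces, each in one $D_i^k$, and $g$ preserves their lengths. Therefore $d_S(y,z)\ge|g(y)-g(z)|$ for all $y,z\in S$. If $y,z\in D_i^k$, the right side is the length of the straight segment $yz$ in $D_i^k$, so this segment is shortest. $\square$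

**Proposition 11.** Suppose each page $\Delta_i$ has a face-to-face triangulation $\mathcal T_i$ into acute triangles such that

* (T1) the set of vertices on $px$ (as distances from $p$) is the same for $i=1,2,3$;
* (T2) no triangle contains both $p$ and $x$;
* (T3) each triangle meets $W_i$ in $\emptyset$, in one of its vertices, or in one of its edges.

Then $S$ has an acute geodesic triangulation with $2\sum_i|\mathcal T_i|$ triangles.

*Proof.* Copy $\mathcal T_i$ into both $D_i^j$ and $D_i^k$. The triangles cover $S$, are acute, and have shortest paths as edges by Lemma 10. We check the intersection of two of them, $t$ and $t'$.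

**Same $D_i^k$.** There is nothing to check.

**Across a wall.** Let $t\subset D_i^j$ and $t'\subset D_i^k$ be copies of $s,s'\in\mathcal T_i$. By Lemma 9(a), $t\cap t'$ corresponds to $(s\cap W_i)\cap(s'\cap W_i)$. By (T3) each of the two sets is empty or a vertex or an edge of the simplicial complex $\mathcal T_i$. So their intersection is empty, or a vertex or an edge of both $s$ and $s'$. This excludes the failure we saw for the doubly covered equilateral triangle.

**Across $\sigma_k$.** Let $t\subset D_i^k$, $t'\subset D_j^k$; they meet inside $\sigma_k$. A page lies on one side of the line $px$, so a triangle meets $\sigma_k$ in $\emptyset$, a vertex or an edge. Edges on $px$ join consecutive vertices on $px$. By (T1) both pages induce the same subdivision of $\sigma_k$, so $t\cap t'$ is empty, a common vertex, or a common edge.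

**All other pairs.** By Lemma 9(c), $t\cap t'\subset\{p,x\}$, and by (T2) it has at most one point. That point is a vertex of both, because $p$ and $x$ are corners of pages. $\square$

So only the side $px$ is constrained, and it is constrained for all three pages at once. Next we combine this with Lemma 3.

**Definition.** A page is *admissibly divided* if it is divided face-to-face into polygons (*faces*) of types (i)–(iii) of Lemma 3, each with a chosen center, such that two faces sharing a side have the same foot on it. Example: a page that is a non-obtuse triangle, with itself as the only face and any interior point as center (Lemma 4).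

**Lemma 12.** If a page is admissibly divided, applying Lemma 3 in each face gives a face-to-face acute triangulation of the page satisfying (T2) and (T3). Its vertices on $px$ are exactly the face corners and the feet on $px$.

*Proof.* **Face-to-face.** Two faces meet in $\emptyset$, in a common corner, or in a common side $s=[c,c']$. The side $s$ is subdivided in both by the same foot $E$, and each triangle of either face meets $s$ in $\emptyset$, one vertex, $[c,E]$ or $[E,c']$.

**(T2).** By Lemma 3 a triangle meets the boundary of its face in a set containing at most one corner of the face, and $p,x$ are face corners.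

**(T3).** Let $t$ lie in the face $\Phi$. Then $t\cap W_i\subset t\cap\partial\Phi$, and this set is $\emptyset$, a vertex, or an edge $[c,E]$ in a side $s$ of $\Phi$. In the first two cases we are done. In the third, if $s\subset W_i$, then $t\cap W_i=[c,E]$. Suppose $s\not\subset W_i$. A relatively interior point of $s$ cannot be a corner of the page, and if it lies on a side of the page, then $s$ is contained in that side. So either $s\subset px$ or the relative interior of $s$ is in the interior of the page. In both cases it misses $W_i$, and $t\cap W_i\subset\{c\}$.

The statement on $px$ follows from the boundary statement in Lemma 3. $\square$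

By Proposition 11, **it suffices to divide the three pages admissibly, with the same vertices on $px$.** In each face the small $\delta$ of Lemma 3 may be chosen independently, since it affects only interior points.

## At most two vertices with $\theta>\pi$: one foot on $px$

We prove Theorem 2(a). The aim is to have a single vertex $E$ in the interior of $px$. The danger is several windows as in (2); the choice of $p$ leaves only one.

**Choice of $p$.** If some vertex has $\theta>\pi$, let $p$ be such a vertex; otherwise let $p$ be any vertex. Then at most one $q_i$ has $\theta_{q_i}>\pi$, so by (3) at most one $\varphi_i>\frac\pi2$. Also by (3), at most one $\beta_i>\frac\pi2$ and at most one $\gamma_i>\frac\pi2$. So, apart from non-obtuse pages, there is at most one page of each kind: Q (obtuse at $q_i$), P (obtuse at $p$), X (obtuse at $x$).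

**Choice of $E$.** If there is a Q-page $\Delta_i$, let $E\in px$ be the foot of the altitude from $q_i$; it is interior to $px$ as $\beta_i,\gamma_i<\frac\pi2$. Otherwise let $E$ be the midpoint of $px$.

**Non-obtuse page.** One face, whose center is a point at small height over $E$ (Lemma 4). By Lemma 3(i): $10$ triangles.

**Q-page.** One face, with center at small height over $E$. In the notation of Lemma 5 we have $E=(f,0)$ and $A<f<B$, so this is a center. By Lemma 3(ii): $16$ triangles.

**P-page $pxq$.** Let $N$ be the foot of the altitude from $p$ to $xq$, which is interior to $xq$ since $\gamma,\varphi<\frac\pi2$. The faces are the right triangles $pxN$ and $pNq$. In $pxN$ take as center an interior point over $E$, and let $M$ be its foot on $pN$, which is interior to $pN$ by Lemma 4. In $pNq$ take as center an interior point projecting to $M$ (Lemma 4). Both faces have the foot $M$ on $pN$. The corner $N$ lies on a wall, where nothing has to be matched. By Lemma 3(i): $20$ triangles.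

**X-page.** Symmetric, with the altitude from $x$ to $pq$: $20$ triangles.

In all pages the vertices on $px$ are $p,E,x$. At most one page costs $16$ and at most two cost $20$, so $\sum_i|\mathcal T_i|\le16+20+20=56$. Lemma 12 and Proposition 11 give at most $112$ triangles. This proves Theorem 2(a). $\blacksquare$

For the regular and the corner tetrahedron (with $p=0$ in the latter) all pages are non-obtuse and the construction gives $2\cdot30=60$ triangles, more than the $4$ and $40$ found above: the bound is uniform, not economical.

## Exactly three vertices with $\theta>\pi$: a cut at the middle altitude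

Let $p$ be the fourth vertex. By (3) all $\varphi_i>\frac\pi2$, hence $\beta_i,\gamma_i<\frac\pi2$: all pages are Q-pages. Use coordinates $p=(0,0)$, $x=(R,0)$, $q_i=(f_i,H_i)$, with $0<f_i<R$, $H_i>0$, and let $A_i,B_i$ be as in (2).

**Why one foot is not enough.** With one face per page and a single common foot $E=(e,0)$ we would need $e\in(A_i,B_i)$ for $i=1,2,3$. The relations (3) do not guarantee a common point. Take $R=1$ and
$$q_1=\left(\tfrac12,\tfrac38\right),\qquad q_2=q_3=\left(\tfrac{49}{50},\tfrac3{50}\right)$$
(as planar triangles over $px$; we do not claim that they come from a tetrahedron). Then $\tan\gamma_1=\frac34$, $\tan\gamma_2=\tan\gamma_3=3$, and $\tan 2\gamma_2=\frac{6}{1-9}=-\frac34$, so $\sum\gamma_i=\pi$. Since $\tan\beta_1=\frac34$ and $\tan\beta_2=\tan\beta_3=\frac3{49}$, also $\sum\beta_i<\frac\pi2$, and $H_i^2<f_i(1-f_i)$ in each page, as $\frac9{64}<\frac14$ and $\frac9{2500}<\frac{49}{2500}$. By (2), the first window is $\left(\frac7{32},\frac{25}{32}\right)$, and the other two start at $A_2=A_3=\frac{49}{50}-\frac9{50}=\frac45>\frac{25}{32}$. They are disjoint.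

**The way out.** Number the pages so that $f_1\le f_2\le f_3$, and cut *all* pages along the vertical line through $v=(f_2,0)$, the foot of the middle altitude. There will be one foot $E_1$ on $[p,v]$ and one foot $E_2$ on $[v,x]$. Page 2 splits into two right triangles, which accept every foot. In page 1 the part over $[v,x]$ is a right triangle, and only $E_1$ is constrained; in page 3 only $E_2$ is. So each of $E_1,E_2$ has to satisfy the demands of one page only. Page 1 also contains a quadrilateral, which is where type (iii) enters.

**Choice of the feet.** In every page the vertices inside $px$ will be $E_1=(e_1,0)$, $v$, $E_2=(e_2,0)$ with $0<e_1<f_2<e_2<R$, and the centers will be $X_1=(e_1,\eta)$, $X_2=(e_2,\eta)$ with one small $\eta>0$.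

* If $f_1<f_2$, take $e_1>A_1$ close to $A_1$; recall $A_1\in(0,f_1)$, so in particular we take $e_1<f_1$. If $f_1=f_2$, take $e_1=f_2/2$.
* If $f_3>f_2$, take $e_2<B_3$ close to $B_3$; recall $B_3\in(f_3,R)$, so in particular we take $e_2>f_3$. If $f_3=f_2$, take $e_2=(f_2+R)/2$.

How close will be specified below. The reason for these choices: at $e_1=A_1$, $\eta=0$ the foot of $X_1$ on $xq_1$ is exactly $q_1$, so for $e_1$ slightly larger it is just below $q_1$, safely above the point where the cut meets this wall.

**Page 2, and any page with $f_i=f_2$.** The faces are the triangles $pvq_i$ and $vxq_i$, right-angled at $v$, with centers $X_1$ and $X_2$. For small $\eta$ these are interior points, hence centers by Lemma 4. Both have the foot $(f_2,\eta)$ on $vq_i$. This gives $20$ triangles.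

**Page 1, if $f_1<f_2$.** The vertical line through $v$ meets the wall $xq_1$ at an interior point $u$, with $|xu|=(R-f_2)/\cos\gamma_1$. The faces are

* the triangle $vxu$, right-angled at $v$, with center $X_2$ (Lemma 4, for small $\eta$);
* the quadrilateral $p\,v\,u\,q_1$, with consecutive angles $\beta_1,\frac\pi2,\frac\pi2+\gamma_1,\varphi_1$. The third is the supplement of the angle $\frac\pi2-\gamma_1$ of $vxu$ at $u$. So it is of type (iii); its center is $X_1$.

We check that $X_1$ is a center of the quadrilateral for small $\eta$, side by side.

*Side $pv$.* Since $0<e_1<f_2$, the point $X_1$ is interior to the quadrilateral and its foot is $E_1$, strictly between $p$ and $v$.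

*Side $vu$.* The foot is $(f_2,\eta)$, interior to $vu$ for small $\eta$, and the same as the foot of $X_2$ in $vxu$.

*Side $pq_1$.* The foot has distance $e_1\cos\beta_1+\eta\sin\beta_1$ from $p$. As $\eta\to0$ this tends to $e_1\cos\beta_1\in(0,|pq_1|)$, since $|pq_1|=f_1/\cos\beta_1$ and $e_1<f_1\le f_1/\cos^2\beta_1$.

*Side $uq_1$.* The foot has distance $(R-e_1)\cos\gamma_1+\eta\sin\gamma_1$ from $x$ on the line $xq_1$. This tends to $(R-e_1)\cos\gamma_1$, so it suffices that
$$|xu|=\frac{R-f_2}{\cos\gamma_1}<(R-e_1)\cos\gamma_1<\frac{R-f_1}{\cos\gamma_1}=|xq_1| .\tag{4}$$
The right inequality says $R-e_1<(R-f_1)/\cos^2\gamma_1=R-A_1$, that is, $e_1>A_1$. The left one holds for $e_1$ close enough to $A_1$, because $(R-A_1)\cos\gamma_1=(R-f_1)/\cos\gamma_1>(R-f_2)/\cos\gamma_1$.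

So page 1 is admissibly divided, and it needs $18+10=28$ triangles.

In the numerical example above, $\cos\gamma_1=\frac45$ and $e_1=\frac14>\frac7{32}$ works: (4) reads $\frac1{40}<\frac35<\frac58$.

**Page 3, if $f_3>f_2$.** This is the mirror image (exchange $p\leftrightarrow x$, $\beta\leftrightarrow\gamma$, $X_1\leftrightarrow X_2$). The vertical line through $v$ meets $pq_3$ at an interior point $u'$ with $|pu'|=f_2/\cos\beta_3$. The faces are the right triangle $pvu'$ with center $X_1$ and the quadrilateral $x\,v\,u'\,q_3$, with consecutive angles $\gamma_3,\frac\pi2,\frac\pi2+\beta_3,\varphi_3$, with center $X_2$. For small $\eta$, $X_2$ is interior to the quadrilateral, its foot on $xv$ is $E_2$, and both centers have the foot $(f_2,\eta)$ on $vu'$. On the line $pq_3$ the limit distance from $p$ is $e_2\cos\beta_3$, and we need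
$$|pu'|=\frac{f_2}{\cos\beta_3}<e_2\cos\beta_3<\frac{f_3}{\cos\beta_3}=|pq_3| .\tag{5}$$
The right inequality says $e_2<f_3/\cos^2\beta_3=B_3$. The left one holds for $e_2$ close to $B_3$, because $B_3\cos\beta_3=f_3/\cos\beta_3>f_2/\cos\beta_3$. On the line $xq_3$ the limit distance from $x$ is $(R-e_2)\cos\gamma_3$, which is positive and less than $|xq_3|=(R-f_3)/\cos\gamma_3$, since $e_2>f_3$. This gives $28$ triangles.

**Conclusion of the proof of Theorem 1.** First fix $e_1$ and $e_2$. Then finitely many conditions restrict $\eta$, each valid for all sufficiently small $\eta>0$, so a common $\eta$ exists. All pages are admissibly divided, with the same vertices $p,E_1,v,E_2,x$ on $px$. Hence $\sum_i|\mathcal T_i|\le28+20+28=76$, and Lemma 12 and Proposition 11 give at most $152$ triangles. Since at most three vertices have $\theta>\pi$, this section and the previous one cover every tetrahedral surface. $\blacksquare$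

## Convex metrics with at most four cone points: the doubly covered polygons

We prove Theorem 2(b).

**Reduction.** The first step lists the surfaces. The curvatures $2\pi-\theta$ of the cone points sum to $4\pi$ and each is less than $2\pi$, so there are at least three cone points. By Alexandrov's theorem, a convex polyhedral metric with three or four cone points is the surface of a tetrahedron, a doubly covered triangle, or a doubly covered convex quadrilateral. The first is Theorem 1.

**Doubling.** This step reduces the other two to one sheet. The folding map of a doubly covered polygon onto the polygon preserves lengths of paths, so straight segments inside one sheet are shortest. Suppose one sheet has an acute triangulation each of whose triangles meets the boundary of the polygon in $\emptyset$, a vertex or an edge. Then two copies of it form an acute geodesic triangulation of the double: triangles in different sheets, copies of $s$ and $s'$, meet in the intersection of two sets each of which is empty or a vertex or an edge of the same simplicial complex, exactly as across a wall in Proposition 11.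

**Doubly covered triangle.** Use one face with the incenter as center. Lemma 3(i),(ii) gives at most $16$ triangles for one sheet, with the required boundary property, hence at most $32$ triangles.

**Doubly covered convex quadrilateral $ABCD$.** If the angles at $B$ and $D$ are both obtuse, those at $A$ and $C$ sum to less than $\pi$ and are not both obtuse. So after relabeling, at most one of the angles at $B,D$ is obtuse. Cut along $AC$ into two pages $\Delta_B,\Delta_D$ with common side $AC$ in the role of $px$. Their angles at $A$ sum to less than $\pi$, and so do their angles at $C$. So at most one page is of type Q, at most one of type P, and at most one of type X. This is all that the construction with one foot $E$ used. It gives at most $20+20=40$ triangles for one sheet, face-to-face along $AC$ because both pages have the same vertices on $AC$.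

For the boundary property, let $t\subset\Delta_B$. It meets the walls of $\Delta_D$ only in points of $\{A,C\}$, and these belong to the walls of $\Delta_B$. So $t\cap\partial(ABCD)$ is the intersection of $t$ with the walls of $\Delta_B$, which is $\emptyset$, a vertex or an edge by (T3). The same holds for triangles in $\Delta_D$. Doubling gives at most $80$ triangles.

All these numbers are at most $152$, which proves Theorem 2(b). $\blacksquare$
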